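# The inf-sup constant of the divergence on the square and on regular polygons

## 1. The disc, where $\beta^2=\tfrac12$

Let $\Omega\subseteq\mathbb R^2$ be an open, bounded, connected Lipschitz domain. Put $V=H^1_0(\Omega;\mathbb R^2)$ with norm $\|\nabla v\|_{L^2(\Omega)}$, and $Q=\{q\in L^2(\Omega):\int_\Omega q\,dx=0\}$, real-valued, with the $L^2$ norm. The inf-sup constant (LBB constant) of the divergence is
$$\beta=\inf_{q\in Q\setminus\{0\}}\ \sup_{v\in V\setminus\{0\}}\frac{\int_\Omega q\operatorname{div}v\,dx}{\|\nabla v\|\,\|q\|},\qquad \mu=\beta^2 .$$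
In words: how well can every mean-zero $q$ be tested by divergences of fields that vanish on the boundary? The question comes from the paper "A Posteriori Error Analysis of the Inf-Sup Constant for the Divergence" (doi:10.1137/20m1332529): for the unit square it is conjectured that $\mu=\frac12-\frac1\pi$. Prove or disprove this.

We begin with a domain where everything can be computed, the unit disc. The tool is a reformulation that holds on every bounded domain, so we prove it in that generality.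

**Notation.** Identify $\mathbb R^2=\mathbb C$, write $dA$ for area, $\langle f,g\rangle=\int_\Omega f\bar g\,dA$, $\|\cdot\|=\|\cdot\|_{L^2(\Omega)}$, $\partial_z=\frac12(\partial_1-i\partial_2)$, $\partial_{\bar z}=\frac12(\partial_1+i\partial_2)$.

**Definition (Bergman space).** $A^2(\Omega)$ is the space of holomorphic functions in $L^2(\Omega;\mathbb C)$, and $A^2_0(\Omega)=\{w\in A^2(\Omega):\int_\Omega w\,dA=0\}$.

For example, on the unit disc $D$ the monomials are orthogonal, and polar coordinates give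
$$\Big\|\sum_{j\ge0}c_jz^j\Big\|^2_{L^2(D)}=\sum_j|c_j|^2\,2\pi\int_0^1r^{2j+1}dr=\pi\sum_{j\ge0}\frac{|c_j|^2}{j+1}.\tag{1}$$

**Lemma 1.** For every bounded domain,
$$\beta^2=\tfrac12(1-\varkappa),\qquad \varkappa=\varkappa(\Omega):=\sup_{0\ne w\in A^2_0(\Omega)}\frac{|\int_\Omega w^2\,dA|}{\|w\|^2}.$$

**Step 1: turn the gradient norm into an $L^2$ norm of one complex function.** Write $v=v_1+iv_2\in H^1_0(\Omega;\mathbb C)$. Then
$$2\partial_zv=(\partial_1-i\partial_2)(v_1+iv_2)=\operatorname{div}v+i(\partial_1v_2-\partial_2v_1).$$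
Since $\partial_1=\partial_z+\partial_{\bar z}$ and $\partial_2=i(\partial_z-\partial_{\bar z})$, the parallelogram law gives $|\partial_1v|^2+|\partial_2v|^2=2(|\partial_zv|^2+|\partial_{\bar z}v|^2)$. For $v\in C_c^\infty$ we use $\overline{\partial_zv}=\partial_{\bar z}\bar v$ and integrate by parts twice:
$$\|\partial_zv\|^2=\int\partial_zv\,\partial_{\bar z}\bar v=-\int v\,\partial_z\partial_{\bar z}\bar v=\int\partial_{\bar z}v\,\partial_z\bar v=\|\partial_{\bar z}v\|^2 .$$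
Hence $\|\nabla v\|^2=4\|\partial_zv\|^2=\|2\partial_zv\|^2$, and by density this holds on $H^1_0$. So $v\mapsto2\partial_zv$ is an isometry from the complete space $H_0^1(\Omega;\mathbb C)$ into $L^2(\Omega;\mathbb C)$, and its range $Z$ is a closed complex subspace.

**Step 2: identify $Z^\perp$.** By density of $C_c^\infty$, $g\in Z^\perp$ iff $\int\partial_zv\,\bar g=0$ for all $v\in C^\infty_c$. That is, $\partial_z\bar g=0$ as a distribution; conjugating, $\partial_{\bar z}g=0$. By Weyl's lemma this means that $g$ is holomorphic. So $Z^\perp=A^2(\Omega)$. Let $P$ be the orthogonal projection onto $A^2(\Omega)$.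

**Step 3: compute the supremum over $v$.** For real $q\in Q$, $\int q\operatorname{div}v=\operatorname{Re}\langle2\partial_zv,q\rangle$. So the supremum over $v$ of $\int q\operatorname{div}v/\|\nabla v\|$ is $\sup_{0\ne h\in Z}\operatorname{Re}\langle h,q\rangle/\|h\|=\|(I-P)q\|$. Hence
$$\beta^2=1-\sup_{0\ne q\in Q}\frac{\|Pq\|^2}{\|q\|^2}.\tag{2}$$

**Step 4: pass to the adjoint.** Since $1\in A^2(\Omega)$, $\langle Pq,1\rangle=\langle q,1\rangle=0$, so $P$ restricts to a real-linear map $\Pi:Q\to A^2_0(\Omega)$. For $w\in A_0^2(\Omega)$,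
$$\operatorname{Re}\langle\Pi q,w\rangle=\operatorname{Re}\langle q,w\rangle=\int q\operatorname{Re}w\,dA ,$$
and $\operatorname{Re}w\in Q$. So, for the real inner products, $\Pi^*w=\operatorname{Re}w$. A map and its adjoint have the same norm, and $(\operatorname{Re}w)^2=\frac12(|w|^2+\operatorname{Re}w^2)$. Therefore
$$1-\beta^2=\|\Pi^*\|^2=\sup_w\frac{\|\operatorname{Re}w\|^2}{\|w\|^2}=\sup_w\frac12\Big(1+\frac{\operatorname{Re}\int w^2}{\|w\|^2}\Big)=\frac12(1+\varkappa),$$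
where multiplying $w$ by a unimodular constant turns $\operatorname{Re}\int w^2$ into $|\int w^2|$. $\square$

**The disc.** Let $w\in A^2_0(D)$. The mean value property on $|z|<\rho$, with $\rho\uparrow1$ and dominated convergence, gives $0=\int_Dw\,dA=\pi w(0)$ and $\int_Dw^2dA=\pi w(0)^2=0$. So $\varkappa(D)=0$ and $\beta(D)^2=\frac12$.

The infimum is attained on the disc. For $w,g\in A_0^2(D)$ we have $\langle\bar w,g\rangle=\overline{\int wg}=\overline{\pi w(0)g(0)}=0$, and $\langle\bar w,1\rangle=0$, so $P\bar w=0$. With $0\neq w\in A_0^2(D)$ and $q=\operatorname{Re}w$ we get $Pq=\frac12w$ and $\|Pq\|^2=\frac14\|w\|^2=\frac12\|q\|^2$.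

**What changes on the square?** Two facts made the disc easy: the mean of $w$ is the value at the center, and so is the mean of $w^2$. On $S=(-1,1)^2$ both fail. (By Lemma 1, $\beta$ is invariant under translations, rotations and dilations, since $\int w^2$ and $\|w\|^2$ scale alike; so we may use this $S$, with $|S|=4$.) For example $w=z^2$ has mean zero, but
$$\int_Sz^4\,dA=\int_S(x^4-6x^2y^2+y^4)=\tfrac85-\tfrac83=-\tfrac{16}{15},\qquad \|z^2\|^2=\int_S(x^2+y^2)^2=\tfrac85+\tfrac89=\tfrac{112}{45}.$$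
So $\varkappa(S)\ge\frac{16}{15}\cdot\frac{45}{112}=\frac37$. By Lemma 1 the conjecture says $\varkappa(S)=\frac2\pi\approx0.637$. Here is what we shall prove.

**Theorem 1.** For the square, $\mu=\frac12-\frac1\pi$. (The conjecture is true.)

**Theorem 2.** Let $S$ be an open square with center $z_0$. For all $w\in A^2_0(S)$,
$$\Big|\int_Sw^2\,dA\Big|+\Big(1-\frac2\pi\Big)|S|\,|w(z_0)|^2\le\frac2\pi\int_S|w|^2\,dA,$$
with strict inequality unless $w=0$. The constant $2/\pi$ is optimal. Consequently the infimum defining $\beta$ is not attained.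

**Theorem 3.** Let $P_n$ be a regular $n$-gon, $n\ge3$, with interior angle $\omega=(n-2)\pi/n$. Then $\beta(P_n)^2=\dfrac12-\dfrac{\sin\omega}{2\omega}$.

## 2. Corners force $\varkappa\ge\sin\omega/\omega$

This section proves the lower bound for $\varkappa$ in all three theorems. The test functions are almost non-integrable powers at a corner.

**Lemma 2.** If $\Omega$ is a convex polygon with a corner of opening $\omega\in(0,\pi)$, then $\varkappa(\Omega)\ge\sin\omega/\omega$.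

**Proof.** Choose a rigid coordinate $\zeta=e^{i\gamma}(z-c)$ at the corner $c$ such that $\Omega$ lies in $|\arg\zeta|<\omega/2$ (possible by convexity) and contains $\{|\zeta|<r_0,\ |\arg\zeta|<\omega/2\}$. For $0<\delta<\frac12$ let $w_\delta=\zeta^{-1+\delta}$, holomorphic in $\Omega$. On the part $|\zeta|\ge r_0$ the function $|\zeta|^{-2+2\delta}$ is bounded by $\max(1,r_0^{-2})$, so that part contributes $O(1)$, uniformly in $\delta$. Hence
$$\|w_\delta\|^2=\omega\int_0^{r_0}r^{-1+2\delta}dr+O(1)=\frac{\omega\,r_0^{2\delta}}{2\delta}+O(1),$$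
$$\int_\Omega w_\delta^2\,dA=\int_0^{r_0}r^{-1+2\delta}dr\int_{-\omega/2}^{\omega/2}e^{-i(2-2\delta)\alpha}d\alpha+O(1)=\frac{r_0^{2\delta}}{2\delta}\cdot\frac{\sin((1-\delta)\omega)}{1-\delta}+O(1).$$
The mean $a_\delta$ of $w_\delta$ is $O(1)$, because $\int|\zeta|^{-1+\delta}dA$ is bounded uniformly in $\delta$. Passing to $w_\delta-a_\delta\in A_0^2$ changes $\|w_\delta\|^2$ by $-|\Omega||a_\delta|^2$ and $\int w_\delta^2$ by $-|\Omega|a_\delta^2$, both $O(1)$. Divide and let $\delta\to0$: the ratio tends to $\sin\omega/\omega$. $\square$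

For the square, $\omega=\pi/2$ and $\varkappa\ge2/\pi$. What remains is the upper bound.

## 3. From area to diagonals: a quadrature identity

The first thing to try for an upper bound is to put absolute values inside: $|\int_Sw^2dA|\le\int_S|w|^2dA$. This gives only $\varkappa\le1$, hence $\beta\ge0$. The computation above shows what is lost. Near the corner, $w_\delta^2$ rotates its phase as $\arg\zeta$ runs over $(-\omega/2,\omega/2)$, and the factor $\sin\omega/\omega$ is exactly the average of that phase (as $\delta\to0$). The absolute value over area destroys it. On the bisector $\arg\zeta=0$, however, $w_\delta^2$ is positive and has no cancellation to lose. So we want to rewrite $\int w^2dA$ as an integral over the angle bisectors, and only then take absolute values.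

The computation is the same for every $n$. Let $P_n$ be the regular $n$-gon with center $0$, inradius $1$, and one side on the line $x=1$. Put
$$R=\frac1{\cos(\pi/n)},\qquad \varepsilon=e^{2\pi i/n},\qquad \xi_k=e^{i\pi/n}\varepsilon^k,\quad k=0,\dots,n-1 .$$
The vertices are $R\xi_k$. For $n=4$: $P_4=S$, $R=\sqrt2$, and $\sin\omega=1$.

**Definition (the measure $\nu$).** $\displaystyle\int g\,d\nu=\sin\omega\sum_{k=0}^{n-1}\int_0^R(R-\ell)\,g(\xi_k\ell)\,d\ell.$

**Lemma 3.** If $g$ is holomorphic near $\overline{P_n}$, then $\int_{P_n}g\,dA=\int g\,d\nu$. In particular $\nu$ has total mass $|P_n|$.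

**Proof.** Let $T$ be the triangle with vertices $0,\ 1-i\tan\frac\pi n,\ 1+i\tan\frac\pi n$. Stokes in complex form, $\oint F\,dz=2i\int\partial_{\bar z}F\,dA$, gives $\int_Tg\,dA=\frac1{2i}\oint_{\partial T}\bar zg\,dz$. Cauchy gives $\oint_{\partial T}(2-z)g\,dz=0$. Subtracting,
$$\int_Tg\,dA=\frac1{2i}\oint_{\partial T}(z+\bar z-2)g\,dz=i\oint_{\partial T}(1-x)g\,dz .$$
We subtracted $2-z$ precisely so that the integrand vanishes on the outer side $x=1$. On the legs $z=e^{\pm i\pi/n}\ell$ we have $1-x=1-\ell\cos\frac\pi n=\cos\frac\pi n\,(R-\ell)$. The lower leg (direction $\xi_{n-1}=e^{-i\pi/n}$) is traversed outwards, the upper one (direction $\xi_0$) inwards. With $I_k(g)=\int_0^R(R-\ell)g(\xi_k\ell)\,d\ell$,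
$$\int_Tg\,dA=i\cos\tfrac\pi n\big(e^{-i\pi/n}I_{n-1}(g)-e^{i\pi/n}I_0(g)\big).$$
Apply this to $g(\varepsilon^lz)$, $l=0,\dots,n-1$, and add. The left sides add up to $\int_{P_n}g\,dA$, since the triangles $\varepsilon^lT$ tile $P_n$. On the right $I_k(g(\varepsilon^l\,\cdot))=I_{k+l}(g)$, so each $I_k(g)$ collects the coefficient $i\cos\frac\pi n(e^{-i\pi/n}-e^{i\pi/n})=2\sin\frac\pi n\cos\frac\pi n=\sin\frac{2\pi}n=\sin\omega$. Take $g=1$ for the mass. $\square$

A check on the square with $g=z^4$: $\xi_k^4=-1$ and $\int_0^{\sqrt2}(\sqrt2-\ell)\ell^4d\ell=\frac85-\frac86=\frac4{15}$, so $\int z^4d\nu=-\frac{16}{15}$, as in Section 1.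

## 4. The estimate on the diagonals of the square

For the square put $b(w)=\int|w|^2d\nu\in[0,\infty]$. We would like $b(w)\le\frac2\pi\|w\|^2$. For $w=1$ this is false: $b(1)=4=\|1\|^2$. It becomes true once the value at the center is removed.

**Lemma 4.** If $w\in A^2(S)$ and $w(0)=0$, then $b(w)\le\frac2\pi\|w\|^2$, with strict inequality if $w\ne0$.

**Step 1: pull back to the disc, where norms are diagonal.** We recall the Schwarz–Christoffel formula in the symmetric case, for all $n$ at once. Let $\psi:D\to P_n$ be the conformal map with $\psi(0)=0$, $\psi'(0)>0$. By uniqueness of $\psi$, $\psi$ commutes with the rotation by $\varepsilon$ and with the reflection in each line $\mathbb R\xi_k$. So the radius toward $\xi_k$ goes to the segment from $0$ to $R\xi_k$, and the prevertices are the $\xi_k$. All interior angles are $\pi(1-\frac2n)$, so $\psi'(\zeta)=C\prod_k(1-\zeta/\xi_k)^{-2/n}=C(1+\zeta^n)^{-2/n}$ with $C>0$, since $\xi_k^n=-1$.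 Therefore
$$\psi(\xi_kr)=\xi_k\tau(r),\quad \psi'(\xi_kr)=\tau'(r)=C(1-r^n)^{-2/n},\quad \tau(0)=0,\ \tau(1)=R .\tag{3}$$

Now $n=4$. Put $u(r)=\int_r^1\frac{dx}{\sqrt{1-x^4}}$, so $\sqrt2-\tau(r)=C\,u(r)$. Let $f=(w\circ\psi)\psi'=\sum_{j\ge1}c_j\zeta^j$; there is no term $j=0$ because $w(0)=0$. By change of variables and (1), $\|w\|^2=\int_D|f|^2dA=\pi\sum_{j\ge1}|c_j|^2/(j+1)$. Substituting $\ell=\tau(r)$ in $b$,
$$b(w)=\sum_k\int_0^1Cu\,\frac{|f(\xi_kr)|^2}{\tau'(r)^2}\,\tau'(r)\,dr=\int_0^1M(r)\sum_k|f(\xi_kr)|^2dr,\qquad M=u\sqrt{1-r^4}.$$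

**Step 2: use the fourfold symmetry to separate residue classes.** Split $f=\sum_{m=1}^4f_m$ with $f_m=\sum_{j\ge1,\,j\equiv m\,(4)}c_j\zeta^j$. Then $f(\xi_kr)=\sum_mi^{km}f_m(\xi_0r)$, and Parseval on $\mathbb Z/4$ gives $\sum_k|f(\xi_kr)|^2=4\sum_m|f_m(\xi_0r)|^2$. Let $\mu_N=\int_0^1r^NM\,dr$. Bounding $|f_m(\xi_0r)|\le\sum_{j\equiv m}|c_j|r^j$ and using Tonelli and $|c_ic_j|\le\frac12(|c_i|^2+|c_j|^2)$,
$$b(w)\le4\sum_{m=1}^4\ \sum_{\substack{i,j\ge1\\ i\equiv j\equiv m}}|c_i||c_j|\mu_{i+j}\le4\sum_{j\ge1}|c_j|^2\sigma_j,\qquad\sigma_j=\sum_{\substack{i\ge1\\ i\equiv j\,(4)}}\mu_{i+j}.\tag{4}$$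

**Step 3: sum the geometric series and integrate by parts.** The smallest admissible $i$ is some $m\in\{1,2,3,4\}$, so $\sum_ir^i=\frac{r^m}{1-r^4}\le\frac r{1-r^4}$. (Here the missing index $i=0$ matters.) Since $u'=-(1-r^4)^{-1/2}$, we have $\frac M{1-r^4}=u(1-r^4)^{-1/2}=-(u^2/2)'$. The boundary terms vanish because $u(1)=0$ and $u(0)<\infty$, and so
$$\sigma_j\le\int_0^1r^{j+1}\Big(-\frac{u^2}2\Big)'dr=\frac{j+1}2\int_0^1r^ju^2\,dr.\tag{5}$$

**Step 4: compare $u^2$ with a logarithm.** We claim $u(r)^2<\log\frac1r$ for $0<r<1$. (Near $r=1$ both behave like $1-r$, so nothing is lost at the corners.) Let $\phi(r)=\sqrt{1-r^4}/r$. Then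
$$\phi'=-\frac{1+r^4}{r^2\sqrt{1-r^4}}<-\frac2{\sqrt{1-r^4}}=(2u)',$$
because $r^{-2}+r^2>2$. Both $\phi$ and $2u$ vanish at $r=1$, so $2u<\phi$ on $(0,1)$. Hence
$$\frac d{dr}\Big(\log\frac1r-u^2\Big)=-\frac1r+\frac{2u}{\sqrt{1-r^4}}<-\frac1r+\frac{\phi}{\sqrt{1-r^4}}=0,$$
and $\log\frac1r-u^2$ vanishes at $r=1$, so it is positive on $(0,1)$.

**Step 5: conclude.** As $\int_0^1r^j\log\frac1r\,dr=(j+1)^{-2}$, (5) gives $\sigma_j<\frac1{2(j+1)}$. Insert this in (4): $b(w)\le2\sum_j\frac{|c_j|^2}{j+1}=\frac2\pi\|w\|^2$, strictly if some $c_j\ne0$. $\square$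

## 5. The square: Theorems 1 and 2

**Step 1: extend the quadrature identity to all of $A^2(S)$.** The mean value property on $D\subset S$ gives $|w(0)|^2\le\|w\|^2/\pi$. With Lemma 4,
$$b(w)\le2b(w-w(0))+8|w(0)|^2\le\tfrac4\pi\|w-w(0)\|^2+8|w(0)|^2\le C'\|w\|^2\qquad(w\in A^2(S)).$$
The dilates $w_\rho(z)=w(\rho z)$, $\rho\uparrow1$, are holomorphic near $\overline S$ and converge to $w$ in $L^2(S)$, by continuity of dilations in $L^2(\mathbb R^2)$ applied to $w$ extended by $0$. Hence $b(w_\rho-w)\le C'\|w_\rho-w\|^2\to0$. Lemma 3 applied to $w_\rho$ and $w_\rho^2$ gives in the limit ($\nu$ is finite)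
$$\int_Sw\,dA=\int w\,d\nu,\qquad\int_Sw^2\,dA=\int w^2\,d\nu\qquad(w\in A^2(S)).\tag{6}$$

**Step 2: the mean-zero condition pays for the value at the center.** Let $w\in A^2_0(S)$, $\lambda=w(0)$. By (6), $\int w\,d\nu=0$, so $b(w-\lambda)=b(w)+4|\lambda|^2$. Likewise $\|w-\lambda\|^2=\|w\|^2+4|\lambda|^2$. Lemma 4 for $w-\lambda$ reads $b(w)+4|\lambda|^2\le\frac2\pi(\|w\|^2+4|\lambda|^2)$. With (6) we get
$$\Big|\int_Sw^2dA\Big|+4\Big(1-\frac2\pi\Big)|\lambda|^2\le b(w)+4\Big(1-\frac2\pi\Big)|\lambda|^2\le\frac2\pi\|w\|^2,$$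
and the last inequality is strict unless $w=\lambda$, that is (mean zero), unless $w=0$.

**Step 3: conclusions.** For a square $z_0+ae^{i\gamma}S$ with $a>0$, apply this to $z\mapsto w(z_0+ae^{i\gamma}z)$; all integrals scale by $a^2$, and $4a^2$ is the area. This is the inequality of Theorem 2. It gives $\varkappa(S)\le\frac2\pi$; Lemma 2 gives $\varkappa(S)\ge\frac2\pi$, so the constant is optimal. By Lemma 1, $\mu=\frac12(1-\frac2\pi)=\frac12-\frac1\pi$, which is Theorem 1.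

**Step 4: the infimum is not attained.** Suppose $q\in Q\setminus\{0\}$ attains $\beta$. By (2) and Step 3 of Lemma 1, $w=Pq\in A_0^2$ satisfies $\|w\|^2=(1-\beta^2)\|q\|^2>0$. By strictness in Theorem 2,
$$\|\operatorname{Re}w\|^2=\tfrac12\Big(\|w\|^2+\operatorname{Re}\int w^2\Big)<\tfrac12\Big(1+\frac2\pi\Big)\|w\|^2=(1-\beta^2)\|w\|^2 .$$
Hence $\|w\|^2=\operatorname{Re}\langle q,w\rangle=\int q\operatorname{Re}w\le\|q\|\|\operatorname{Re}w\|<\sqrt{1-\beta^2}\,\|q\|\|w\|$, so $\|w\|<\sqrt{1-\beta^2}\,\|q\|$, a contradiction. $\blacksquare$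

## 6. Regular $n$-gons: where the argument for the square breaks

Fix $n\ge3$, and put $t=\frac2n$, $s=\frac{\sin\omega}\omega$. Since $\omega=\frac{(n-2)\pi}n$,
$$s=\frac{n\sin\omega}{(n-2)\pi}<1 .$$
By Lemmas 1 and 2, Theorem 3 follows from $|\int w^2|\le s\|w\|^2$ for $w\in A_0^2(P_n)$. The pull-back of Section 4 works with (3): put
$$u(r)=\int_r^1(1-x^n)^{-t}dx,\qquad M=u\,(1-r^n)^t,\qquad\mu_N=\int_0^1r^NM\,dr .$$
Then $R-\tau=Cu$ and $C/\tau'=(1-r^n)^t$. Substituting $\ell=\tau(r)$ and writing $f_l=(w_l\circ\psi)\psi'$ (recall $\psi'(\xi_kr)=\tau'(r)>0$),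
$$\int w_1w_2\,d\nu=\sin\omega\sum_k\int_0^1M(r)\,f_1(\xi_kr)f_2(\xi_kr)\,dr,\tag{7}$$
and the same with absolute values on both sides.

Does Lemma 4 survive, in the form $\int|w|^2d\nu\le s\|w\|^2$ when $w(0)=0$? Test it on $f(\zeta)=\zeta$. Then $\int|w|^2d\nu=n\sin\omega\,\mu_2$ and $s\|w\|^2=s\frac\pi2=\frac{n\sin\omega}{2(n-2)}$, so we would need $(n-2)\mu_2\le\frac12$. But $u\ge1-r$ and $(1-r^n)^t\ge1-r^n$, so
$$\mu_2\ge\int_0^1r^2(1-r)(1-r^n)dr=\frac1{12}-\frac1{(n+3)(n+4)} .$$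
For $n=9$ this gives $(n-2)\mu_2\ge\frac7{13}>\frac12$, and the lower bound for $(n-2)\mu_2$ grows with $n$. So for every $n\ge9$ the analogue of Lemma 4 is false.

Yet for this same $w$ the integral $\int w^2$ is zero. Indeed $\psi(\varepsilon\zeta)=\varepsilon\psi(\zeta)$ gives $w(\varepsilon z)=\varepsilon w(z)$, so $\int w^2=\varepsilon^2\int w^2$. The absolute value was taken too early: it paired the index $1$ with itself, while in $\int w^2$ the class of $1$ meets only the class of $-1$. So we split by symmetry first.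

## 7. Reduction to an inequality for double sums

By density we may assume that $w\in A_0^2(P_n)$ is holomorphic near $\overline{P_n}$: replace $w$ by $w_\rho$ minus its mean, which converges to $w$ in $L^2$ as $\rho\uparrow1$.

**Step 1: split under rotations.** Put $w_m(z)=\frac1n\sum_{l=0}^{n-1}\varepsilon^{-lm}w(\varepsilon^lz)$, $0\le m\le n-1$. Then $w=\sum_mw_m$ and $w_m(\varepsilon z)=\varepsilon^mw_m(z)$. By rotation invariance $\langle w_m,w_{m'}\rangle=\varepsilon^{m-m'}\langle w_m,w_{m'}\rangle$, so the $w_m$ are orthogonal; similarly $\int w_mw_{m'}=0$ unless $m+m'\equiv0$ mod $n$. Hence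
$$\int w^2=\int w_0^2+\sum_{m=1}^{n-1}\int w_mw_{n-m}.$$
Since $\psi'(\varepsilon\zeta)=\psi'(\zeta)$, the pull-back of $w_m$ is the part $j\equiv m$ mod $n$ of $f=(w\circ\psi)\psi'=\sum_{j\ge0}c_j\zeta^j$. By (1), $\|w_m\|^2=\pi\sum_{j\equiv m}\frac{|c_j|^2}{j+1}$.

**Step 2: the classes $1\le m\le n-1$.** Lemma 3, (7) and the triangle inequality give
$$\Big|\int w_mw_{n-m}\,dA\Big|\le n\sin\omega\sum_{i\equiv m,\ j\equiv-m}|c_i||c_j|\,\mu_{i+j}.\tag{8}$$

**Step 3: the class $m=0$.** Let $\lambda=w(0)=w_0(0)$. The means of $w$ and of $w_m$, $m\ne0$, vanish, so $\int w_0\,d\nu=\int w_0\,dA=0$ and $\int|w_0-\lambda|^2d\nu=\int|w_0|^2d\nu+|\lambda|^2|P_n|$. The pull-back of $w_0-\lambda$ has only indices divisible by $n$ and vanishes at $0$, so it is $\sum_{j\in\{n,2n,\dots\}}c_j'\zeta^j$. Hence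
$$\Big|\int w_0^2\,dA\Big|+|\lambda|^2|P_n|\le\int|w_0-\lambda|^2d\nu\le n\sin\omega\sum_{i,j\in\{n,2n,\dots\}}|c_i'||c_j'|\,\mu_{i+j}.\tag{9}$$

**Proposition 5.** For nonnegative $x_i,y_j$,
$$\sum_{i,j}x_iy_j\,\mu_{i+j}\le\frac1{n-2}\Big(\sum_i\frac{x_i^2}{i+1}\Big)^{1/2}\Big(\sum_j\frac{y_j^2}{j+1}\Big)^{1/2},$$
where either $i\equiv m$, $j\equiv-m$ mod $n$, $i,j\ge1$, for some $1\le m\le n-1$; or $i,j\in\{n,2n,\dots\}$.

**Step 4: Proposition 5 implies Theorem 3.** By (8), $|\int w_mw_{n-m}|\le\frac{n\sin\omega}{(n-2)\pi}\|w_m\|\|w_{n-m}\|=s\|w_m\|\|w_{n-m}\|$. By (9), $|\int w_0^2|+|\lambda|^2|P_n|\le s\|w_0-\lambda\|^2=s(\|w_0\|^2+|\lambda|^2|P_n|)$, and since $s<1$, $|\int w_0^2|\le s\|w_0\|^2$. Adding up,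
$$\Big|\int w^2\Big|\le s\|w_0\|^2+s\sum_{m=1}^{n-1}\tfrac12\big(\|w_m\|^2+\|w_{n-m}\|^2\big)=s\sum_{m=0}^{n-1}\|w_m\|^2=s\|w\|^2 .$$

## 8. An explicit majorant for $\mu_N$, and Schur's test

**Step 1: write $\mu_N$ as a Laplace transform.** Substitute $r=e^{-\sigma/n}$, so $1-r^n=2\sinh(\frac\sigma2)e^{-\sigma/2}$. In $u$ the exponentials cancel, since $e^{t\sigma'/2}e^{-\sigma'/n}=1$:
$$u=\frac1n\int_0^\sigma\big(2\sinh\tfrac{\sigma'}2\big)^{-t}d\sigma',\qquad M=e^{-\sigma/n}\big(2\sinh\tfrac\sigma2\big)^tu,\qquad dr=-\tfrac1ne^{-\sigma/n}d\sigma .$$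
Since $\frac{n-2}n=1-t$, with $x=\frac{N+2}n$,
$$(n-2)\mu_N=\frac1n\int_0^\infty e^{-x\sigma}W(\sigma)\,d\sigma,\qquad W(\sigma)=(1-t)\big(2\sinh\tfrac\sigma2\big)^t\int_0^\sigma\big(2\sinh\tfrac{\sigma'}2\big)^{-t}d\sigma' .$$

**Step 2: bound $W$.** As $2\sinh\frac{\sigma'}2\ge\sigma'$, the inner integral is at most $\frac{\sigma^{1-t}}{1-t}$. Weighted AM–GM gives $W\le(2\sinh\frac\sigma2)^t\sigma^{1-t}\le t\cdot2\sinh\frac\sigma2+(1-t)\sigma$. Integrating, for $x>\frac12$,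
$$(n-2)\mu_N\le\frac1nG(x),\qquad G=tE+\frac{1-t}{x^2}=E-(1-t)\mathcal R,\tag{10}$$
$$E(x)=\frac1{x^2-\frac14}=\frac1{x-\frac12}-\frac1{x+\frac12},\qquad\mathcal R(x)=E(x)-\frac1{x^2}=\frac1{4x^2(x^2-\frac14)}>0 .$$
In particular $x^{-2}\le G\le E$, and sums of $E$ over steps of length $1$ telescope.

**Step 3: Schur's test.** Write $i+1=nA$, $j+1=nB$, so that $x=A+B$ when $N=i+j$. In the first case of Proposition 5, $A=a+\theta$ and $B=b+\theta'$ with $a,b\in\mathbb N_0$,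
$$\theta=\frac{m+1}n,\qquad\theta'=\frac{n-m+1}n,\qquad\theta+\theta'=1+t ;$$
in the second case $\theta=\theta'=1+\frac1n$. Always $x\ge1+t$. Suppose we find $h_a,k_b>0$ with
$$A\sum_bG(A+B)k_b\le h_a\ \ (\forall a),\qquad B\sum_aG(A+B)h_a\le k_b\ \ (\forall b).\tag{11}$$
Then, by Cauchy–Schwarz and (11), writing $x_a,y_b$ for the $x_i,y_j$,
$$\sum_{a,b}x_ay_bG\le\Big(\sum_a\frac{x_a^2}{h_a}\sum_bGk_b\Big)^{1/2}\Big(\sum_b\frac{y_b^2}{k_b}\sum_aGh_a\Big)^{1/2}\le\Big(\sum_a\frac{x_a^2}A\Big)^{1/2}\Big(\sum_b\frac{y_b^2}B\Big)^{1/2}.$$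
Multiplying by $\frac1n$ and using (10) and $\frac1{nA}=\frac1{i+1}$, $\frac1{nB}=\frac1{j+1}$, we get Proposition 5. So it remains to find weights satisfying (11).

**Step 4: constant weights when $\theta,\theta'\ge\frac12$.** Take $h=k=1$. Telescoping,
$$A\sum_bG(A+B)\le A\sum_bE(A+\theta'+b)=\frac A{A+\theta'-\frac12}\le1,$$
and symmetrically for $B$. This covers $i,j\in\{n,2n,\dots\}$ for all $n$, and every class for $n=3$ (where $\{\theta,\theta'\}=\{\frac23,1\}$) and $n=4$ (where $\{\theta,\theta'\}$ is $\{\frac12,1\}$, or $\theta=\theta'=\frac34$).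

## 9. Unequal weights when $\theta<\frac12$

If $\theta<\frac12$, the estimate with constant weights only gives $B\sum_aG\le B/(B+\theta-\frac12)$, which exceeds $1$. In exchange the other sums, $A/(A+\theta'-\frac12)$, are well below $1$ for small $A$. We transfer this slack by raising the single weight $k_0$.

Since $\theta+\theta'>1$, only one of $\theta,\theta'$ can be below $\frac12$, and the case $\theta'<\frac12$ is symmetric. Let $\theta<\frac12$. Then $1\le m<\frac n2-1$, so $n\ge5$ and $0<t\le\frac25$. Put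
$$\eta=\tfrac12-\theta\in(0,\tfrac12),\qquad c=\eta+t,\qquad\text{so}\quad\theta'=\tfrac12+c .$$
Take $k_0=1+c$, $k_b=1$ for $b\ge1$, and $h_a:=A\sum_bG(A+B)k_b>0$. The first part of (11) holds with equality.

**Step 1: bound $h_a$.** By $G\le E$ and telescoping, with $A+\theta'-\frac12=A+c$,
$$h_a\le A\Big[\frac1{A+c}+\frac c{(A+c)(A+c+1)}\Big]=\frac{A(A+2c+1)}{(A+c)(A+c+1)}=1-\frac{c(c+1)}{(A+c)(A+c+1)} .$$
So $h_a\le1$ for all $a$. For $a=0$, $A=\theta$ and $\theta+c=\frac12+t$, hence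
$$h_0\le1-d,\qquad d=\frac{c(c+1)}{(\frac12+t)(\frac32+t)} .$$

**Step 2: reduce the second part of (11) to two scalar inequalities.** Put $X=B+\theta=b+1+t$; then $B=X-\frac12+\eta$ and $A+B=X+a$. Using Step 1, then $G=E-(1-t)\mathcal R$ with telescoping and only the first $\mathcal R$-term kept, and $G(X)\ge X^{-2}$,
$$B\sum_aG(A+B)h_a\le B\Big[\sum_aG(X+a)-d\,G(X)\Big]\le B\Big[\frac1{X-\frac12}-(1-t)\mathcal R(X)-\frac d{X^2}\Big].$$
Here $\frac B{X-1/2}=1+\frac\eta{X-1/2}$. For $b\ge1$ we need the right side to be at most $1$; since $B\ge X-\frac12$, it suffices that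
$$\eta\le(X-\tfrac12)^2\Big[\frac d{X^2}+(1-t)\mathcal R(X)\Big]\qquad(b\ge1).\tag{12}$$
For $b=0$ we have $X=1+t$, $X-\frac12=\frac12+t$, $B=\frac12+c$, and we need at most $1+c=1+\eta+t$. Since $\frac\eta{1/2+t}-\eta=\eta\,\frac{1/2-t}{1/2+t}$, this is
$$\eta\,\frac{\frac12-t}{\frac12+t}-t\le(\tfrac12+c)\Big[\frac d{(1+t)^2}+(1-t)\mathcal R(1+t)\Big]\qquad(b=0).\tag{13}$$

**Step 3: a lower bound for $d$.** Let $\Delta=3c(c+1)-4\eta(\frac12+t)(\frac32+t)$. Since
$$c(c+1)=\eta^2+(1+2t)\eta+t+t^2\tag{14}$$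
and $(\frac12+t)(\frac32+t)=\frac34+2t+t^2$, we get $\Delta=3\eta^2+3t+3t^2-2\eta t-4\eta t^2$. With $\eta\le\frac12$, $\Delta\ge3\eta^2+2t+t^2>0$. Hence $d\ge\frac43\eta$. We also note
$$(X-\tfrac12)^2\mathcal R(X)=\frac{X-\frac12}{4X^2(X+\frac12)} .$$

**Step 4: (12) for $b\ge3$.** Here $X\ge4$, so $\frac{(X-1/2)^2}{X^2}d\ge\frac{49}{64}\cdot\frac43\eta=\frac{49}{48}\eta\ge\eta$.

**Step 5: (12) for $b=2$.** Now $X=3+t\in[3,3.4]$ and $\frac{(X-1/2)^2}{X^2}\ge\frac{25}{36}$.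

If $\eta\ge0.08$, then $0.24\eta\le3\eta^2$, and with $\eta\le\frac12$,
$$0.32\,\eta(\tfrac12+t)(\tfrac32+t)=0.24\eta+0.64\eta t+0.32\eta t^2\le3\eta^2+0.32t+0.16t^2\le\Delta .$$
So $3c(c+1)\ge4.32\,\eta(\frac12+t)(\frac32+t)$, that is $d\ge\frac{36}{25}\eta$, and (12) holds.

If $\eta<0.08$, then $\frac{(X-1/2)^2}{X^2}d\ge\frac{25}{36}\cdot\frac43\eta=\frac{25}{27}\eta$. The missing $\frac2{27}\eta<0.006$ is supplied by
$$(1-t)(X-\tfrac12)^2\mathcal R(X)\ge0.6\cdot\frac{2.5}{4\cdot11.56\cdot3.9}>0.008 .$$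

**Step 6: (12) for $b=1$.** Now $X=2+t$, and
$$\frac{(X-\frac12)^2}{X^2}d=c(c+1)F_1,\qquad F_1=\frac{\frac32+t}{(\frac12+t)(2+t)^2},\qquad F_2:=(1+2t)F_1=\frac{3+2t}{(2+t)^2} .$$

Suppose $t\ge\frac1{25}$. By (14) and $\eta^2+t+t^2\ge2\eta\sqrt{t+t^2}$,
$$c(c+1)F_1\ge\eta F_1\big(1+2t+2\sqrt{t+t^2}\big)=\eta F_2\Big(1+\frac{\sqrt{t+t^2}}{t+\frac12}\Big).$$
This is at least $\eta$ iff
$$\frac{\sqrt{t+t^2}}{t+\frac12}\ge\frac1{F_2}-1=\frac{(1+t)^2}{3+2t} .$$
Both sides increase in $t$: the square of the left side is $1-\frac1{4(t+1/2)^2}$, and the logarithmic derivative of the right side is $\frac2{1+t}-\frac2{3+2t}>0$. So it suffices to compare, on each interval, the left side at the left end with the right side at the right end: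

- On $[0.04,0.09]$: left$^2\ge\frac{0.0416}{0.2916}>0.142$ and right$^2\le\big(\frac{1.1881}{3.18}\big)^2<0.140$.
- On $[0.09,0.4]$: left$^2\ge\frac{0.0981}{0.3481}>0.28$ and right$^2\le\big(\frac{1.96}{3.8}\big)^2<0.27$.

Suppose $t\le\frac1{25}$. Both $F_1$ and $F_2$ decrease in $t$: their logarithmic derivatives are $\frac1{3/2+t}-\frac1{1/2+t}-\frac2{2+t}<0$ and $\frac2{3+2t}-\frac2{2+t}<0$. At $t=0.04$ they are $\frac{1.54}{0.54\cdot4.1616}>0.68$ and $\frac{3.08}{4.1616}>0.74$. By (14), dropping $(t+t^2)F_1\ge0$,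
$$c(c+1)F_1-\eta\ge F_1\eta^2+F_2\eta-\eta\ge0.68\eta^2-0.26\eta\ge-\frac{0.0676}{2.72}>-0.025 ,$$
while
$$(1-t)(X-\tfrac12)^2\mathcal R(X)\ge0.96\cdot\frac{1.5}{4\cdot4.1616\cdot2.54}>0.034 .$$
So (12) holds.

**Step 7: (13).** The function $\frac{1/2+t}{(1+t)^2}$ is nonincreasing for $t\ge0$, since its logarithmic derivative is $\frac1{1/2+t}-\frac2{1+t}=\frac{-t}{(1/2+t)(1+t)}\le0$. So it is at least $\frac{0.9}{1.96}$ on $[0,0.4]$. With $d\ge\frac43\eta$ and $\frac12+c=\frac12+t+\eta$,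
$$(\tfrac12+c)\frac d{(1+t)^2}\ge\frac43\eta\,\frac{\frac12+t}{(1+t)^2}+\frac43\,\frac{\eta^2}{(1+t)^2}\ge0.61\eta+0.68\eta^2 .$$
The left side of (13) is at most $\eta-t$, and $\frac12+c\ge\frac12$. So it suffices that
$$0.39\eta-0.68\eta^2\le t+\tfrac12(1-t)\mathcal R(1+t).$$
The left side is at most $\frac{0.1521}{2.72}<0.06$. If $t\ge0.06$, we are done. If $t<0.06$, the right side is at least $\frac12\cdot0.94\cdot\frac1{4\cdot1.1236\cdot0.8736}>0.11$, because $\mathcal R$ decreases and $1.06^2=1.1236$.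

Thus (11) holds in all cases. This proves Proposition 5, and with Step 4 of Section 7 and Lemmas 1 and 2 it proves Theorem 3: $\beta(P_n)^2=\frac12-\frac{\sin\omega}{2\omega}$ for every $n\ge3$. $\blacksquare$
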